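# Coleman automorphisms of groups with a unique minimal normal subgroup

All groups are finite. We write $\mathrm{conj}(x)(g)=xgx^{-1}$ and $[x,y]=xyx^{-1}y^{-1}$.

## 1. Coleman automorphisms, and nilpotent groups by hand

An inner automorphism is conjugation by one element. Suppose we only ask that an automorphism look inner on each Sylow subgroup, and we allow the conjugating element to change with the subgroup. Is it still inner?

**Definition.** An automorphism $\sigma$ of $G$ is a *Coleman automorphism* if for every prime $\ell$ and every Sylow $\ell$-subgroup $P$ of $G$ there is $x\in G$ with $\sigma|_P=\mathrm{conj}(x)|_P$. These form a group: if $\sigma|_P=\mathrm{conj}(x)|_P$ and $\sigma'$ agrees with $\mathrm{conj}(y)$ on the Sylow subgroup $xPx^{-1}$, then $\sigma'\sigma|_P=\mathrm{conj}(yx)|_P$; finiteness gives inverses. Call it $\operatorname{Aut}_{\rm Col}(G)$, and put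
$$\operatorname{Out}_{\rm Col}(G)=\operatorname{Aut}_{\rm Col}(G)/\operatorname{Inn}(G).$$

For a $p$-group the definition says "inner", because $P=G$ is allowed. For instance, the automorphism $i\mapsto j\mapsto k\mapsto i$ of $Q_8$ is not Coleman, since it is not inner. If $G$ is nilpotent, then $G=\prod_\ell P_\ell$ is the product of its Sylow subgroups. Let $\sigma$ agree with $\mathrm{conj}(x_\ell)$ on $P_\ell$. Only the component $y_\ell\in P_\ell$ of $x_\ell$ acts on $P_\ell$, so $\sigma=\mathrm{conj}(\prod_\ell y_\ell)$. Hence $\operatorname{Out}_{\rm Col}(G)=1$.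

Two general facts will be used as known. Hertweck and Kimmerle proved that $\operatorname{Out}_{\rm Col}(G)$ is abelian for every finite $G$. Also, $\operatorname{Out}_{\rm Col}(G)=1$ if $G$ is simple, or more generally quasi-nilpotent (this word is recalled in Section 3).

The question we study comes from the paper "The influence of maximal subgroups on Coleman automorphisms of finite groups":

*Let $G$ have a unique minimal normal subgroup. Is $\operatorname{Out}_{\rm Col}(G)=1$?*

Groups with a unique minimal normal subgroup include $Q_8$ (its center), $S_3$ (the subgroup $A_3$), $S_4$ (the Klein four-group), $A_5$ (itself) and $\mathrm{SL}(2,27)$ (the center $\{\pm I\}$).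

The following lemma shortens every check of the Coleman property.

**Lemma 1.** Let $\sigma\in\operatorname{Aut}(G)$. If for each prime $\ell$ there is *one* Sylow $\ell$-subgroup $R$ and $x\in G$ with $\sigma|_R=\mathrm{conj}(x)|_R$, then $\sigma$ is a Coleman automorphism. Every Coleman automorphism maps every normal subgroup of $G$ onto itself.

**Proof.** Every Sylow $\ell$-subgroup is $gRg^{-1}$ for some $g$. For $u\in R$,
$$\sigma(gug^{-1})=\sigma(g)\,xux^{-1}\sigma(g)^{-1}=\mathrm{conj}\bigl(\sigma(g)xg^{-1}\bigr)(gug^{-1}),$$
so $\sigma$ agrees with an inner automorphism on $gRg^{-1}$.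

Let $\sigma$ be Coleman and $M\trianglelefteq G$. If $R$ is Sylow in $G$, then $M\cap R$ is Sylow in $M$, and $M$ is generated by such subgroups. If $\sigma|_R=\mathrm{conj}(x)|_R$, then $\sigma(M\cap R)=x(M\cap R)x^{-1}\le M$. So $\sigma(M)\le M$, and equality holds by orders. $\square$

## 2. Solvable groups: averaging a cocycle

Let $G$ be solvable with a unique minimal normal subgroup $N$. We show that $\operatorname{Out}_{\rm Col}(G)=1$.

**Step 1: the Fitting subgroup is a $p$-group.** A minimal normal subgroup of a solvable group is an elementary abelian $p$-group for some prime $p$. If $\ell\neq p$ and $O_\ell(G)\ne1$, then $O_\ell(G)$ would contain a minimal normal subgroup of $G$ different from $N$. So $O_\ell(G)=1$ for $\ell\ne p$, and the Fitting subgroup is $D:=O_p(G)$. In a solvable group the Fitting subgroup contains its own centralizer, so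
$$C_G(D)\le D .\tag{1}$$

**Step 2: normalize $\sigma$ and measure its distance from the identity.** Let $\sigma$ be Coleman and $P\in\mathrm{Syl}_p(G)$. Multiplying $\sigma$ by an inner automorphism, we may assume $\sigma|_P=\mathrm{id}$. Since $D\le P$, also $\sigma|_D=\mathrm{id}$. For $g\in G$ and $d\in D$, apply $\sigma$ to $gdg^{-1}\in D$:
$$gdg^{-1}=\sigma(gdg^{-1})=\sigma(g)d\sigma(g)^{-1}.$$
So $g^{-1}\sigma(g)\in C_G(D)$, and by (1) $C_G(D)=Z(D)$. Put $\delta(g):=\sigma(g)g^{-1}=g\,(g^{-1}\sigma(g))\,g^{-1}$, which lies in $Z(D)$ because $Z(D)\trianglelefteq G$. Then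
$$\delta(gh)=\sigma(g)\,\sigma(h)h^{-1}\,g^{-1}=\sigma(g)\delta(h)g^{-1}=\delta(g)\cdot g\delta(h)g^{-1},\qquad \delta|_P=1 .\tag{2}$$
Thus $\delta$ is a 1-cocycle of $G$ in the abelian $p$-group $Z(D)$, trivial on a Sylow $p$-subgroup.

**Step 3: such a cocycle is a coboundary.** This is the injectivity of the restriction $H^1(G,Z(D))\to H^1(P,Z(D))$; here it is by hand. For $u\in P$, (2) gives $\delta(gu)=\delta(g)$, so $\delta$ is constant on each coset $gP$. Let $m=|G:P|$ and $c_0=\prod_{gP}\delta(g)$, a product over the $m$ cosets in the abelian group $Z(D)$. Fix $h\in G$. As $gP$ runs over all cosets, so does $hgP$. Multiplying $\delta(hg)=\delta(h)\cdot h\delta(g)h^{-1}$ over the cosets gives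
$$c_0=\delta(h)^m\cdot hc_0h^{-1}.$$
Since $m$ is prime to $p$, choose $m'$ with $mm'\equiv1$ modulo $|Z(D)|$ and raise to the power $m'$. With $c=c_0^{m'}$ we get $\delta(h)=c\cdot hc^{-1}h^{-1}$, that is, $\sigma(h)=\delta(h)h=chc^{-1}$. So $\sigma=\mathrm{conj}(c)$ is inner.

What changes for general $G$? Solvability was used for two things: $N$ is a $p$-group, and (1) holds.

## 3. Components, and the groups in which the answer is positive

To see what replaces (1) we recall some structure theory.

**Definition.** A group $K$ is *quasisimple* if $K=K'$ and $K/Z(K)$ is simple. A *component* of $G$ is a subnormal quasisimple subgroup, and $E(G)$ is the subgroup generated by the components. The *generalized Fitting subgroup* is $F^*(G)=F(G)E(G)$, and $G$ is *quasi-nilpotent* if $G=F^*(G)$.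

For example, $\mathrm{SL}(2,27)$ is quasisimple with center $\{\pm I\}$. The only component of $S_5$ is $A_5$. A solvable group has no components, so there $E(G)=1$.

Textbook facts: distinct components commute elementwise; $C_G(F^*(G))\le F^*(G)$ for every $G$; and a normal subgroup $X$ of a quasisimple group $K$ with $X\not\le Z(K)$ is all of $K$. The last is quick: $XZ(K)=K$ by simplicity of $K/Z(K)$, so $K=K'=X'\le X$.

**Definition.** An automorphism is *$p$-central* if it centralizes some Sylow $p$-subgroup.

For example, $\operatorname{Aut}(A_5)=S_5$ acting by conjugation. The transposition $(1\,2)$ centralizes the Sylow 3-subgroup $\langle(3\,4\,5)\rangle$, so it gives a $3$-central automorphism of $A_5$ that is not inner. For $p=5$ every $p$-central automorphism of $A_5$ is inner, because a $5$-cycle generates its own centralizer in $S_5$. The general fact we need is Theorem 14 of Hertweck–Kimmerle, *Coleman automorphisms of finite groups*, Math. Z. 242 (2002): for every nonabelian simple group $S$ there is a prime $p\mid|S|$ such that every $p$-central automorphism of $S$ is inner.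

**Theorem C.** Let $G$ have a unique minimal normal subgroup $N$. Then $\operatorname{Out}_{\rm Col}(G)=1$ in each of the following cases:

1. $N$ is nonabelian;
2. $N$ is abelian and $E(G)=1$ (for example, $G$ solvable).

Consequently, if $\operatorname{Out}_{\rm Col}(G)\ne1$, then $N$ is an elementary abelian $p$-group for some prime $p$, $G$ has components, and the center of every component is a nontrivial $p$-group.

**Proof of (2).** Here $N$, being abelian and minimal normal, is an elementary abelian $p$-group for some prime $p$. As in Section 2, $O_\ell(G)=1$ for $\ell\ne p$. Since $E(G)=1$, we get $F^*(G)=F(G)=O_p(G)=:D$, and $C_G(F^*(G))\le F^*(G)$ is exactly (1). Steps 2 and 3 of Section 2 used only (1) and apply word for word.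

**Proof of (1).** If $C_G(N)\ne1$, this normal subgroup would contain the unique minimal normal subgroup $N$, and $N$ would be abelian. So $C_G(N)=1$. Write $N=S_1\times\dots\times S_k$ with all $S_i$ isomorphic to a nonabelian simple group $S$, and take the prime $p\mid|S|$ from Theorem 14 of Hertweck–Kimmerle.

Let $\sigma$ be Coleman; modulo $\operatorname{Inn}(G)$ we may assume $\sigma|_P=\mathrm{id}$ for some $P\in\mathrm{Syl}_p(G)$. By Lemma 1, $\sigma(N)=N$, so $\sigma$ permutes the $S_i$, which are the minimal normal subgroups of $N$. As $S_i$ is subnormal in $G$, $P\cap S_i$ is a Sylow $p$-subgroup of $S_i$, and it is nontrivial because $p\mid |S|$. Since $\sigma$ fixes it elementwise, $\sigma(S_i)\cap S_i\neq1$ and so $\sigma(S_i)=S_i$. Now $\sigma|_{S_i}$ is $p$-central, hence $\sigma|_{S_i}=\mathrm{conj}(y_i)$ with $y_i\in S_i$. With $y=y_1\cdots y_k$ we get $\sigma|_N=\mathrm{conj}(y)|_N$.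

Put $\rho=\mathrm{conj}(y)^{-1}\sigma$, trivial on $N$. Applying $\rho$ to $gng^{-1}\in N$ for $n\in N$ gives $g^{-1}\rho(g)\in C_G(N)=1$ for all $g\in G$. So $\rho=1$ and $\sigma$ is inner.

**Proof of the consequence.** Let $\operatorname{Out}_{\rm Col}(G)\neq 1$. By (1), $N$ is abelian, hence an elementary abelian $p$-group; by (2), $E(G)\neq1$, so there are components. Let $K$ be one of them. Suppose $Z(K)=1$, so that $K$ is nonabelian simple. The $G$-conjugates of $K$ are components, so distinct ones commute, and they generate a direct product of nonabelian simple groups. That product is a nontrivial normal subgroup of $G$, so it contains $N$ as a normal subgroup. But the normal subgroups of a direct product of nonabelian simple groups are the products of some of the factors, and $N\ne1$ is abelian: impossible. So $Z(K)\ne1$. Finally, $E(G)$ is a product of pairwise commuting components, so $Z(K)\le Z(E(G))\le F(G)$, and $F(G)=O_p(G)$ because $O_\ell(G)=1$ for $\ell\ne p$. $\square$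

## 4. Testing $\mathrm{SL}(2,27)$: two primes that want different elements

Suppose $N$ is a $p$-group and $E(G)\ne1$, and run Section 2. We may still assume $\sigma|_P=\mathrm{id}$, and $\sigma$ is still trivial on $O_p(G)$. But $g^{-1}\sigma(g)$ is now only known to centralize $O_p(G)$, and that centralizer contains all of $E(G)$. There is no cocycle with values in $Z(O_p(G))$. The argument stops here: $\sigma$ may act on a component $K$ by a noninner automorphism that centralizes a Sylow $p$-subgroup of $K$. By Theorem C, $K$ must have a nontrivial $p$-group as center.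

Here is one. Let $K=\mathrm{SL}(2,27)$, with $Z(K)=\{\pm I\}$, and let $\varphi$ be the automorphism of $K$ of order $3$ induced by $a\mapsto a^3$ on $\mathbb F_{27}$. The order $|K|=27\cdot26\cdot28=19656$ has $2$-part $8$, and $|\mathrm{SL}(2,3)|=24$ also has $2$-part $8$. So a Sylow $2$-subgroup $Q$ of $\mathrm{SL}(2,3)\le K$ is Sylow in $K$, and $\varphi$ centralizes it, since $\varphi$ fixes every matrix over $\mathbb F_3$.

Is $\varphi$ inner? We need one matrix computation, used several times below. Comparing the $(s,t)$ entries of $hE_{kl}$ and $E_{kl}h$, we see that $h$ commutes with $E_{kl}$ if and only if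
$$h_{sk}\,\delta_{tl}=\delta_{sk}\,h_{lt}\qquad\text{for all } s,t.\tag{3}$$
For $k\ne l$ this says: column $k$ of $h$ is zero off the diagonal (take $t=l$, $s\ne k$), row $l$ of $h$ is zero off the diagonal (take $s=k$, $t\ne l$), and $h_{kk}=h_{ll}$. In particular, a matrix commuting with all $E_{kl}$, $k\neq l$, is scalar. Now if $\varphi=\mathrm{conj}(h)$ on $K$, then $h$ commutes with $E_{12}$ and $E_{21}$, because $\varphi$ fixes $I+E_{12}$ and $I+E_{21}$. So $h$ is scalar and $\varphi=1$, a contradiction. Hence $\varphi$ is not inner.

First try: $G=K$. Then $\varphi$ is not Coleman, and the prime $3$ is to blame. Let $U=\{I+aE_{12}\}$, a Sylow $3$-subgroup. If $\varphi|_U=\mathrm{conj}(x)|_U$, then $x$ normalizes $U$, so $x$ is upper triangular, with diagonal $(t,t^{-1})$ say. It sends $I+aE_{12}$ to $I+t^2aE_{12}$, so $a^3=t^2a$ for all $a\in\mathbb F_{27}$. Taking $a=1$ gives $t^2=1$, so $a^3=a$ for all $a$, which is false.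

Second try: adjoin the missing element. In $K\rtimes\langle f\rangle$, with $f$ of order $3$ acting as $\varphi$, extend $\varphi$ by fixing $f$. This automorphism passes at every prime, but it is $\mathrm{conj}(f)$.

So the prime $3$ needs an element inducing $\varphi$, while at the prime $2$ the identity suffices. We should make $f$ visibly wrong at the prime $2$: let $f$ act nontrivially on a further $2$-group on which $\sigma$ acts trivially. That $2$-group is seen by the prime $2$ alone.

Third try: let $V=C_2\times C_2$ and $G_1=(K\times V)\rtimes\langle f\rangle$, where $f$ acts as $\varphi$ on $K$ and permutes the three involutions of $V$ cyclically. Let $\sigma$ be $\varphi$ on $K$ and trivial on $V$ and on $f$. It is an automorphism, since $(\varphi,\mathrm{id})$ commutes with the action of $f$. It is trivial on the Sylow $2$-subgroup $Q\times V$. It equals $\mathrm{conj}(f)$ on $K\langle f\rangle$, a subgroup of index $4$, which contains a Sylow $\ell$-subgroup for each odd $\ell$. So $\sigma$ is Coleman. If $\sigma=\mathrm{conj}(kvf^i)$ with $k\in K$, $v\in V$, then triviality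 on $V$ forces $3\mid i$, and $\varphi=\mathrm{conj}(k)$ on $K$, a contradiction. So $\sigma$ is not inner.

Only one thing is wrong with $G_1$: $Z(K)$ and $V$ are normal subgroups meeting trivially, so the minimal normal subgroup is not unique. The remedy is to keep $V$ only as a *quotient* $D/Z(D)$ of a $2$-group $D$ whose center has order $2$, and to glue $Z(D)$ to $Z(K)$. The group $D=Q_8$ has $D/Z(D)\cong C_2\times C_2$ and an automorphism of order $3$ permuting the involutions of $D/Z(D)$ cyclically.

## 5. Gluing the centers leaves one minimal normal subgroup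

The gluing is a *central product* $X\circ Y$: the quotient of $X\times Y$ in which given isomorphic central subgroups are identified. For example, $\mathrm{SL}(2,27)\circ Q_8=(\mathrm{SL}(2,27)\times Q_8)/\langle(-I,-1)\rangle$. The factors embed as commuting subgroups, and automorphisms of $X$ and $Y$ that fix the identified central subgroup elementwise together define an automorphism of $X\circ Y$.

**Lemma 2.** Let $F\trianglelefteq G$ be a product $F=K_1\cdots K_nD$ of pairwise commuting subgroups, where the $K_i$ are quasisimple, $D$ is a $p$-group, and $Z(K_1)=\dots=Z(K_n)=Z(D)=D'=:Z$ has order $p$. Assume $C_G(F)\le F$. Then $C_G(F)=Z(F)=Z$, and $Z$ is the unique minimal normal subgroup of $G$.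

**Step 1: the center of $F$.** Clearly $Z\le Z(F)$. Let $x=k_1\cdots k_nd\in Z(F)$. All factors except $k_i$ commute with $K_i$, so $k_i\in Z(K_i)=Z$. Likewise $d\in Z(D)=Z$. Thus $Z(F)=Z$, and $C_G(F)=C_G(F)\cap F=Z$. As $Z=Z(F)$ is characteristic in $F\trianglelefteq G$, we have $Z\trianglelefteq G$, of prime order.

**Step 2: every normal subgroup meets $F$.** Let $1\ne M\trianglelefteq G$ and $M_0=M\cap F\trianglelefteq G$. If $M_0=1$, then $[M,F]\le M\cap F=1$, so $M\le C_G(F)\le F$ and $M=M_0=1$, a contradiction. So $M_0\ne1$.

**Step 3: $M_0$ contains $Z$.** If $M_0\le Z$, then $M_0=Z$ because $|Z|=p$. Otherwise $M_0\not\le Z(F)$, so $M_0$ fails to centralize $D$ or some $K_i$.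

Suppose some $x\in M_0$ does not centralize $D$. Write $x=kd_0$ with $k\in K_1\cdots K_n$ and $d_0\in D$. For $d\in D$ we have $[x,d]=[d_0,d]\in D'=Z$, and this is nontrivial for some $d$. It lies in $M_0$ because $M_0$ is normal, so $Z\le M_0$.

Suppose instead $[M_0,K_i]\ne1$. Both $M_0$ and $K_i$ are normal in $F$, so $[M_0,K_i]\le M_0\cap K_i$ is normal in $F$, hence in $K_i$. If it were contained in $Z(K_i)$, then $[M_0,K_i,K_i]=[K_i,M_0,K_i]=1$, and the three subgroups lemma would give $[K_i,K_i,M_0]=1$. Since $K_i=K_i'$, that is $[K_i,M_0]=1$, a contradiction. So $[M_0,K_i]$ is a noncentral normal subgroup of $K_i$, hence equals $K_i$, and $Z\le K_i\le M_0$.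

In all cases $Z\le M$, so $Z$ is the unique minimal normal subgroup. $\square$

## 6. A counterexample of order 235872

We shall repeatedly extend automorphisms to semidirect products. If $\gamma\in\operatorname{Aut}(F)$ commutes with the action of a group $A$ on $F$, then $xa\mapsto\gamma(x)a$ is an automorphism of $F\rtimes A$. Indeed, writing ${}^ay$ for the image of $y$ under $a$, the product $(xa)(yb)=x\,{}^ay\,ab$ is sent to $\gamma(x)\,\gamma({}^ay)\,ab=\gamma(x)\,{}^a\gamma(y)\,ab=(\gamma(x)a)(\gamma(y)b)$.

**Theorem A.** Let $K=\mathrm{SL}(2,27)$, let $\varphi$ be the automorphism of $K$ induced by $a\mapsto a^3$ on $\mathbb F_{27}$ (order $3$), let $D=Q_8$, and let $\alpha$ be an automorphism of $D$ of order $3$ ($i\mapsto j\mapsto k\mapsto i$). Let $F=K\circ D$ with the centers of order $2$ identified, and let $G=F\rtimes\langle f\rangle$, where $f$ has order $3$ and acts on $K$ as $\varphi$ and on $D$ as $\alpha$. Then $G$ has a unique minimal normal subgroup (of order $2$), and $\operatorname{Out}_{\rm Col}(G)\neq1$.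

So the answer to the question is no. The order is $|G|=19656\cdot8/2\cdot3=235872$.

**Step 1: the minimal normal subgroup is unique.** The action of $f$ is well defined, since $\varphi$ and $\alpha$ fix the centers elementwise. The group $F$ acts trivially on $D/Z(D)$: $K$ centralizes $D$, and $D/Z(D)$ is abelian. But $\alpha$ permutes the three involutions of $D/Z(D)$ cyclically. So if $xf^i$ with $x\in F$ centralizes $D/Z(D)$, then $3\mid i$. In particular $C_G(F)\le F$. Lemma 2 with $p=2$ and $n=1$ shows that $Z=Z(K)=Z(D)=D'$, of order $2$, is the unique minimal normal subgroup.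

**Step 2: the automorphism.** Define $\sigma$ on $F$ by $\sigma|_K=\varphi$ and $\sigma|_D=\mathrm{id}$; both fix $Z$ elementwise. It commutes with the action of $f$ on $K$ and on $D$, so it extends to $\sigma\in\operatorname{Aut}(G)$ with $\sigma(f)=f$.

**Step 3: $\sigma$ is Coleman.** We use Lemma 1. For $\ell=2$, take the Sylow $2$-subgroup $Q$ of $K$ inside $\mathrm{SL}(2,3)$ from Section 4. Then $|QD|=8\cdot8/2=32$ is the $2$-part of $|G|$, so $QD$ is Sylow in $G$, and $\sigma|_{QD}=\mathrm{id}$. For $\ell\ne2$, let $L=K\langle f\rangle$. Then $|G:L|=|F:K|=4$, so $L$ contains a Sylow $\ell$-subgroup of $G$. Both $\sigma$ and $\mathrm{conj}(f)$ act on $K$ as $\varphi$ and fix $f$, so $\sigma|_L=\mathrm{conj}(f)|_L$.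

**Step 4: $\sigma$ is not inner.** Suppose $\sigma=\mathrm{conj}(xf^i)$ with $x\in F$. It is trivial on $D$, so $3\mid i$ by Step 1. Thus $\sigma=\mathrm{conj}(x)$ with $x=hd$, $h\in K$, $d\in D$, and on $K$ this reads $\varphi=\mathrm{conj}(h)$. In Section 4 we saw that this is impossible. $\square$

Moreover $O_{2'}(G)=1$, since the unique minimal normal subgroup of $G$ is a $2$-group. So the condition $O_{p'}(G)=1$ does not force $\operatorname{Out}_{\rm Col}(G)=1$ either.

## 7. Prescribing $\operatorname{Out}_{\rm Col}(G)$: the construction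

Which groups can occur as $\operatorname{Out}_{\rm Col}(G)$, when $G$ has a unique minimal normal subgroup?

**Theorem B.** A finite group $A$ is isomorphic to $\operatorname{Out}_{\rm Col}(G)$ for some finite group $G$ with a unique minimal normal subgroup if and only if $A$ is abelian. If $A\neq1$ is abelian and $p$ is any odd prime with $p\nmid|A|$, then $G$ can be chosen with minimal normal subgroup of order $p$, central in $G$.

"Only if" is the Hertweck–Kimmerle theorem that $\operatorname{Out}_{\rm Col}(G)$ is abelian. For $A=1$ take $G=C_2$. From now on $A=\langle f_1\rangle\times\dots\times\langle f_n\rangle$ with $n\ge1$, where $f_j$ has order $m_j\ge2$, and $p$ is an odd prime with $p\nmid|A|$.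

The plan copies Theorem A. We want one quasisimple factor $K_j$ for each $f_j$, with center of order $p$, on which $f_j$ acts by a field automorphism of order $m_j$ that centralizes a Sylow $p$-subgroup; and a $p$-group $D$ on which $A$ acts trivially on the center but faithfully modulo the center.

**The factors $K_j$.** Let $r$ be a prime with $r\equiv1\pmod p$. Such primes exist: if $r$ is a prime divisor of $2^p-1$, then $2$ has order $p$ modulo $r$, so $p\mid r-1$. Put $q_j=r^{m_j}$ and $K_j=\mathrm{SL}(p,q_j)$, and let $\varphi_j$ be the automorphism of $K_j$ induced by $a\mapsto a^r$, of order $m_j$. The group $K_j$ is quasisimple, as $p\geq 3$. Its center $\{\lambda I:\lambda^p=1\}$ has order $p$, since $p\mid r-1\mid q_j-1$. All $p$-th roots of unity lie in $\mathbb F_r$ because $p\mid r-1$, so $\varphi_j$ centralizes $Z(K_j)$.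

**The $p$-group $D$.** Let $H$ be a nonabelian group of order $p^3$, so $Z(H)=H'$ has order $p$. Let $D$ be the central product, with all centers identified, of copies $H_{j,t}$ of $H$ for $1\le j\le n$ and $t\in\mathbb Z/m_j$. The centers are identified through the given identifications with $H$. An element of $D$ is central if and only if each of its factors commutes with its own $H_{j,t}$, so $Z(D)$ is the common center, of order $p$. Also $D'=Z(D)$, and
$$D/Z(D)=\bigoplus_{j,t}H_{j,t}/Z(D).$$
Let $f_j$ shift $H_{j,t}\to H_{j,t+1}$ through the identifications with $H$, and act trivially on $H_{i,t}$ for $i\ne j$. This defines an action of $A$ on $D$, trivial on $Z(D)$. It is faithful on $D/Z(D)$: $\prod_jf_j^{i_j}$ moves the summand indexed $(j,t)$ to the one indexed $(j,t+i_j)$, and the summands are nonzero, so a trivial action forces $m_j\mid i_j$ for all $j$.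

**The group $G$.** Let $F=K_1\circ\dots\circ K_n\circ D$ with all centers (of order $p$) identified to $Z$. Let $f_j$ act on $F$ as $\varphi_j$ on $K_j$, trivially on $K_i$ for $i\ne j$, and as above on $D$. All these maps fix $Z$ elementwise, so they are well defined on $F$. For different $j$ they commute, and $f_j$ acts with order $m_j$; so $A$ acts on $F$. Put
$$G=F\rtimes A,\qquad E=K_1\cdots K_n .$$
Then $Z\le Z(G)$, because $F$ and $A$ centralize $Z$.

For $n=1$ and $A=C_2$ we may take $p=3$ and $r=7$. Then $K_1=\mathrm{SL}(3,49)$, and $f_1$ swaps the two factors of $D=H\circ H$, a group of order $3^5$.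

**Step 1: $Z$ is the unique minimal normal subgroup.** $F$ acts trivially on $D/Z$, since $E$ centralizes $D$ and $D/Z$ is abelian. $A$ acts faithfully on $D/Z$. So for $x\in F$ and $a\in A$,
$$xa\ \text{ centralizes } D/Z\iff a=1.\tag{4}$$
Hence $C_G(F)\le F$, and Lemma 2 shows that $C_G(F)=Z(F)=Z$ is the unique minimal normal subgroup of $G$.

## 8. The lower bound: $A$ embeds in $\operatorname{Out}_{\rm Col}(G)$

**Step 2: automorphisms $\sigma_j$, and why they are Coleman.** Let $\sigma_j$ act as $\varphi_j$ on $K_j$ and trivially on $K_i$ ($i\ne j$), on $D$ and on $A$. On $F$ this is well defined, because $\varphi_j$ fixes $Z$ elementwise, and it commutes with the action of $A$. So $\sigma_j\in\operatorname{Aut}(G)$. We check the Coleman property by Lemma 1.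

For $\ell=p$ we need the following: if $p$ is odd and $p\mid q-1$, $q>1$, then
$$v_p(q^i-1)=v_p(q-1)+v_p(i)\qquad(i\ge1).\tag{5}$$
If $p\nmid i$, then $(q^i-1)/(q-1)=1+q+\dots+q^{i-1}\equiv i\not\equiv0\pmod p$, which gives (5). For $i=p$ write $q=1+p^su$ with $s\ge1$ and $p\nmid u$. Then $q^p=1+p^{s+1}u+\sum_{k=2}^{p}\binom pk p^{ks}u^k$. The terms with $2\le k\le p-1$ are divisible by $p^{1+2s}$ and the last by $p^{3s}$ (as $p\ge3$), and both exponents are at least $s+2$. So $v_p(q^p-1)=s+1$. The general case follows by writing $i=p^vi'$ with $p\nmid i'$, raising to the $p$-th power $v$ times and then to the power $i'$.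

Now $p\nmid m_j$. Applying (5) with $q=r$ and exponents $m_ji$ and $i$,
$$v_p(q_j^i-1)=v_p(r^{m_ji}-1)=v_p(r-1)+v_p(i)=v_p(r^i-1).$$
Since $|\mathrm{SL}(p,q)|=q^{p(p-1)/2}\prod_{i=2}^p(q^i-1)$ and $p\ne r$, the groups $\mathrm{SL}(p,q_j)$ and $\mathrm{SL}(p,r)$ have the same $p$-part. Let $P_j$ be a Sylow $p$-subgroup of $\mathrm{SL}(p,r)\le K_j$. It is Sylow in $K_j$, and $\varphi_j$ centralizes it. The image in $F$ of the Sylow $p$-subgroup $P_1\times\dots\times P_n\times D$ of the direct product is Sylow in $F$, and $G/F\cong A$ has order prime to $p$. So $P=P_1\cdots P_nD$ is a Sylow $p$-subgroup of $G$, and $\sigma_j|_P=\mathrm{id}$.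

For $\ell\ne p$ let $L=EA$, a subgroup since $A$ normalizes $E$. An element of $E\cap D$ centralizes both $D$ and $E$, so $E\cap D\le Z(F)=Z$ and $E\cap D=Z$. Hence $|G:L|=|F:E|=|D:Z|$ is a power of $p$, and $L$ contains a Sylow $\ell$-subgroup of $G$. Both $\sigma_j$ and $\mathrm{conj}(f_j)$ act as $\varphi_j$ on $K_j$ and trivially on $K_i$ ($i\neq j$) and on $A$ (which is abelian), so $\sigma_j|_L=\mathrm{conj}(f_j)|_L$. Thus $\sigma_j$ is Coleman.

**Step 3: no nontrivial product of the $\sigma_j$ is inner.** The $\sigma_j$ commute, and $\sigma_j$ has order $m_j$. Suppose $\prod_j\sigma_j^{i_j}=\mathrm{conj}(xa)$ with $x\in F$, $a\in A$. This is trivial on $D$, so $a=1$ by (4). Write $x=h_1\cdots h_nd$ with $h_j\in K_j$, $d\in D$. On $K_j$ we get $\varphi_j^{i_j}=\mathrm{conj}(h_j)$. As $\varphi_j^{i_j}$ fixes all $I+E_{kl}$ with $k\ne l$, the matrix $h_j$ commutes with all $E_{kl}$, $k\neq l$, and is scalar by (3). So $\varphi_j^{i_j}=1$ and $m_j\mid i_j$ for every $j$. Therefore $\Sigma:=\langle\sigma_1,\dots,\sigma_n\rangle$ satisfies $\Sigma\cap\operatorname{Inn}(G)=1$, and its image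 in $\operatorname{Out}_{\rm Col}(G)$ is isomorphic to $\prod_jC_{m_j}\cong A$.

## 9. Automorphisms of $\mathrm{SL}(N,q)$ that centralize the unitriangular group

For the upper bound we must show that a Coleman automorphism $\tau$ cannot act on $K_j$ in any way other than by inner and field automorphisms. The information comes from the prime $r$: on the unitriangular subgroup of $K_j$, $\tau$ agrees with an element of $G$. The following lemma turns this into information on all of $K_j$.

**Lemma 3.** Let $q=r^m$ with $r$ prime, let $N\ge3$, and let $U$ be the group of upper unitriangular matrices in $\mathrm{SL}(N,q)$. Every automorphism $\beta$ of $\mathrm{SL}(N,q)$ centralizing $U$ is conjugation by an element of $U$.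

**Step 1: the shape of $\beta$.** By the classical description of $\operatorname{Aut}(\mathrm{SL}(N,q))$ (Schreier–van der Waerden, Dieudonné, Steinberg),
$$\beta=\mathrm{conj}(h)\circ\varphi^i\circ\iota^\varepsilon,\qquad h\in\mathrm{GL}(N,q),\ \varepsilon\in\{0,1\},$$
where $\varphi$ is induced by $a\mapsto a^r$ and $\iota(g)=g^{-T}$ is the inverse transpose.

**Step 2: excluding the inverse transpose.** Suppose $\varepsilon=1$. Let $U_1=\{I+\sum_{l\ge2}a_lE_{1l}\}\le U$ and let $V=\mathbb F_q^N$ be the space of columns. For a subgroup $X$ let $[V,X]$ be the span of all $(x-1)v$ with $x\in X$, $v\in V$. Then $[V,U_1]$ is spanned by the first basis vector, so it has dimension $1$. On the other hand $\iota(U_1)=\{I-\sum_{l\ge2}a_lE_{l1}\}$, so $[V,\iota(U_1)]$ is spanned by the basis vectors $e_2,\dots,e_N$ and has dimension $N-1\ge2$. Applying $\varphi^i$ to a subgroup $X$ replaces $[V,X]$ by its image under the $i$-th Frobenius power on coordinates, and $\mathrm{conj}(h)$ replaces it by $h[V,X]$; both preserve the dimension. So $\beta(U_1)\ne U_1$, contradicting that $\beta$ centralizes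 $U$.

**Step 3: determining $h$.** So $\varepsilon=0$. As $\varphi^i$ fixes $I+E_{kl}$ for $k<l$, and $\beta$ fixes it too, $h$ commutes with all $E_{kl}$, $k<l$. By (3), the columns $1,\dots,N-1$ and the rows $2,\dots,N$ of $h$ vanish off the diagonal, and all diagonal entries are equal. The only off-diagonal position left is $(1,N)$, so $h=cI+bE_{1N}$ with $c\ne0$.

**Step 4: the field automorphism is trivial.** For $u\in U$ the first column of $u$ is that of $I$, and so is the last row; hence $uE_{1N}=E_{1N}=E_{1N}u$, and $h$ centralizes $U$. Since $\beta$ centralizes $U$ as well, so does $\varphi^i=\mathrm{conj}(h)^{-1}\beta$. But $I+aE_{12}\in U$ for all $a\in\mathbb F_q$, so $\varphi^i=1$. Thus $\beta=\mathrm{conj}(h)=\mathrm{conj}(I+c^{-1}bE_{1N})$. $\square$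

## 10. The upper bound: $\operatorname{Aut}_{\rm Col}(G)=\Sigma\operatorname{Inn}(G)$

We return to the group $G$ of Section 7. Let $\tau\in\operatorname{Aut}_{\rm Col}(G)$. We show that $\tau\in\Sigma\operatorname{Inn}(G)$; this is a group since $\operatorname{Inn}(G)$ is normal in $\operatorname{Aut}(G)$. We shall multiply $\tau$ on the left by elements of $\Sigma\operatorname{Inn}(G)$, which changes neither the Coleman property nor the claim. The subgroups $K_j$ and $D$ are normal in $G$, so $\tau(K_j)=K_j$ and $\tau(D)=D$ by Lemma 1.

**Step 4: make $\tau$ trivial on $E$.** Fix $j$ and let $U$ be the unitriangular subgroup of $K_j$. It is an $r$-group, so it lies in a Sylow $r$-subgroup of $G$, and $\tau|_U=\mathrm{conj}(x)|_U$ for some $x\in G$. Then $(\mathrm{conj}(x)^{-1}\tau)|_{K_j}$ is an automorphism of $K_j$ centralizing $U$. By Lemma 3 with $N=p\ge3$ it lies in $\operatorname{Inn}(K_j)$. Every element of $G$ acts on $K_j$ by an element of the group $\operatorname{Inn}(K_j)\langle\varphi_j\rangle$: $F$ acts through $\operatorname{Inn}(K_j)$, and $f_i$ acts trivially or, for $i=j$,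 as $\varphi_j$. So there are $e_j\in K_j$ and an integer $b_j$ with
$$\tau|_{K_j}=\mathrm{conj}(e_j)\,\varphi_j^{b_j}.$$
Do this for every $j$, and replace $\tau$ by $\prod_j\sigma_j^{-b_j}\circ\mathrm{conj}(e_1\cdots e_n)^{-1}\circ\tau$. On $K_j$ the factor $\mathrm{conj}(e_1\cdots e_n)^{-1}$ acts as $\mathrm{conj}(e_j)^{-1}$, leaving $\varphi_j^{b_j}$, which is then canceled by $\sigma_j^{-b_j}$. So now $\tau|_E=\mathrm{id}$.

**Step 5: make it trivial on $D$ without spoiling $E$.** The group $D$ lies in a Sylow $p$-subgroup, so $\tau|_D=\mathrm{conj}(ya)|_D$ with $y\in F$ and $a=\prod_jf_j^{c_j}\in A$. As $E$ centralizes $D$ and $F=ED$, we may replace $y$ by an element $d\in D$. Undoing $\mathrm{conj}(a)$ on $D$ would act on $E$, and this is what the $\sigma_j$ repair. Put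
$$\tau_1=\prod_j\sigma_j^{c_j}\circ\mathrm{conj}(a)^{-1}\circ\mathrm{conj}(d)^{-1}\circ\tau .$$
On $D$ we have $\tau=\mathrm{conj}(d)\,\mathrm{conj}(a)$, so the last three maps compose to the identity, and the $\sigma_j$ are trivial on $D$. On $E$, both $\tau$ and $\mathrm{conj}(d)$ are trivial, and $\mathrm{conj}(a)|_E=\prod_j\sigma_j^{c_j}|_E$, so the two remaining maps cancel. Hence $\tau_1|_F=\mathrm{id}$.

**Step 6: $\tau_1$ is the identity.** Let $a'\in A$ and $g\in F$. Then $a'ga'^{-1}\in F$ is fixed by $\tau_1$, so $\tau_1(a')g\tau_1(a')^{-1}=a'ga'^{-1}$, and therefore $a'^{-1}\tau_1(a')\in C_G(F)=Z$. Write $\tau_1(a')=a'\lambda(a')$ with $\lambda(a')\in Z$. Since $Z$ is central in $G$, $\lambda:A\to Z$ is a homomorphism. As $|Z|=p\nmid|A|$, it is trivial. So $\tau_1$ is the identity on $F$ and on $A$, that is, $\tau_1=\mathrm{id}$, and $\tau\in\Sigma\operatorname{Inn}(G)$.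

Thus $\operatorname{Out}_{\rm Col}(G)$ is the image of $\Sigma$, which is isomorphic to $A$ by Step 3. The unique minimal normal subgroup $Z$ has order $p$ and is central. This proves Theorem B. $\square$
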